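\title{Knapsack is decidable in all Baumslag--Solitar groups}

\begin{abstract}
We prove that the knapsack problem is decidable in the Baumslag--Solitar group $BS(p,q)=\langle a,t\mid ta^pt^{-1}=a^q\rangle$ for all nonzero integers $p,q$, uniformly in $p$ and $q$, and in particular when $\gcd(p,q)>1$. Britton's lemma reduces an instance to finitely many arithmetic systems on trees, in which partial affine maps of $\mathbb Z$ are iterated independent numbers of times. Such a system is decided by Presburger arithmetic, by B\"uchi arithmetic, by a local--global principle or by a bounded search, depending on $|q/p|$ and on the signs of its coefficients. The proof extends to generalized Baumslag--Solitar groups whose modular homomorphism has cyclic image up to sign. When variables may be repeated, finite systems of equations are decidable if $|p|=|q|$, and undecidable if $|p|\neq|q|$ and one of $p,q$ divides the other.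
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group with a fixed finite generating set, and let $\mathbb N=\{0,1,2,\dots\}$. The \emph{knapsack problem} for $G$ asks, given words $w,w_1,\dots,w_k$ over the generators and their inverses, whether there are $x_1,\dots,x_k\in\mathbb N$ with
\[
w_1^{x_1}w_2^{x_2}\cdots w_k^{x_k}=w \quad\text{in } G .
\]
For $G=\mathbb Z$ this is the question whether $c_1x_1+\dots+c_kx_k=c$ has a solution in natural numbers. In general it asks whether $w$ lies in a product of $k$ cyclic submonoids, and for $k=0$ it is the word problem. Decidability does not depend on the generating set, since words can be rewritten from one finite generating set to another.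

For nonzero integers $p,q$ the Baumslag--Solitar group is
\[
BS(p,q)=\langle a,t\mid ta^pt^{-1}=a^q\rangle .
\]
Put $r=q/p$. Conjugation by $t$ multiplies the exponent of $a$ by $r$, but only when this exponent is divisible by $p$. Knapsack in $BS(p,q)$ therefore contains exponential Diophantine equations with divisibility conditions. For instance, the argument of Section~\ref{sec:example} shows that $t^{x_1}a^{x_2}(t^{-1})^{x_3}(a^{-1})^{x_4}=1$ holds if and only if
\[
x_1=x_3,\qquad x_4=r^{x_1}x_2,\qquad\text{and } r^jx_2\in p\mathbb Z \text{ for } 0\le j<x_1 .
\]
Dudkin and Treyer \cite{DT} proved that knapsack for $BS(p,q)$ with $p,q\ge1$ is decidable whenever $\gcd(p,q)=1$. The problem we answer comes from \cite{KP}: is the knapsack problem for $BS(p,q)$ decidable for all positive integers $p,q$ with $\gcd(p,q)>1$?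

There is a reason to guess either way. Addition together with the relation $x_4=r^{x_1}x_2$ can define multiplication, and Proposition~\ref{prop:repeated} below shows that in $BS(2,4)$ this does lead to undecidability once variables may be reused. In a knapsack instance, however, each variable occurs once, and the letters $t^{\pm1}$ of a trivial word cancel in a noncrossing pattern. The exponential relations are then arranged along a tree, with independent exponents, and this decides the matter.

\begin{theorem}\label{thm:main}
There is an algorithm which, given nonzero integers $p,q$ and words $w,w_1,\dots,w_k$ over $a^{\pm1},t^{\pm1}$, decides whether there are $x_1,\dots,x_k\in\mathbb N$ with $w_1^{x_1}\cdots w_k^{x_k}=w$ in $BS(p,q)$. In particular, the knapsack problem for $BS(p,q)$ is decidable for all positive integers $p,q$ with $\gcd(p,q)>1$.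
\end{theorem}

The proof makes no use of $\gcd(p,q)$. It extends to the following class, whose definition is recalled in Section~\ref{sec:gbs}.

\begin{theorem}\label{thm:gbs}
Let $G$ be a generalized Baumslag--Solitar group with modular homomorphism $\mu\colon G\to\mathbb Q^*$. If the subgroup $|\mu(G)|=\{|\mu(g)|:g\in G\}$ of $\mathbb Q_{>0}$ is cyclic, then the knapsack problem for $G$ is decidable.
\end{theorem}

An \emph{exponent equation} in the variables $x_1,\dots,x_m$ is an equation
\[
g_0w_1^{x_{\nu(1)}}g_1\cdots w_k^{x_{\nu(k)}}g_k=1
\]
with fixed words $g_i,w_i$ and an arbitrary map $\nu\colon\{1,\dots,k\}\to\{1,\dots,m\}$; its solution set is a subset of $\mathbb N^m$.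

\begin{proposition}\label{prop:repeated}
Let $p,q$ be nonzero integers.
\begin{enumerate}
\item[(i)] If $|p|=|q|$, the solution set of every exponent equation over $BS(p,q)$ is effectively semilinear, and solvability of finite systems of exponent equations is decidable.
\item[(ii)] If $p\mid q$ or $q\mid p$, and $|p|\ne|q|$, then solvability of finite systems of exponent equations over $BS(p,q)$ is undecidable.
\end{enumerate}
\end{proposition}

We make no claim about such systems when neither of $p,q$ divides the other.

The proof of Theorem~\ref{thm:main} has a group-theoretic half and an arithmetic half, which meet in the notion of a \emph{tree system} (Section~\ref{sec:tree}). Section~\ref{sec:reduction} reduces knapsack to tree systems, and Section~\ref{sec:solving} decides them. Both halves are first carried out by hand on one instance in Section~\ref{sec:example}. Sections~\ref{sec:gbs} and~\ref{sec:repeated} prove Theorem~\ref{thm:gbs} and Proposition~\ref{prop:repeated}.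

\section{Tools}\label{sec:tools}

\subsection*{Britton's lemma}
In a word over $a^{\pm1},t^{\pm1}$ the occurrences of $t$ and $t^{-1}$ are the \emph{$t$-letters}, and we write $a^e$ for any word over $a^{\pm1}$ with exponent sum $e$. Put $p_1=p$ and $p_{-1}=q$. A \emph{pinch} is a subword $t^{\varepsilon}a^et^{-\varepsilon}$ with $\varepsilon=\pm1$ and $p_\varepsilon\mid e$; the defining relation shows that it equals $a^{r^\varepsilon e}$ in $BS(p,q)$.

\begin{lemma}[Britton's lemma]\label{lem:britton}
The element $a$ has infinite order in $BS(p,q)$, and every word that contains a $t$-letter and represents $1$ contains a pinch.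
\end{lemma}

\subsection*{Valuations}
For a prime $\ell$, $v_\ell$ is the $\ell$-adic valuation on $\mathbb Q$, with $v_\ell(0)=\infty$, and $\mathbb Z_{(\ell)}=\{z\in\mathbb Q:v_\ell(z)\ge0\}$. Recall that $v_\ell(z+z')\ge\min(v_\ell(z),v_\ell(z'))$, with equality when the two valuations differ, that $\kappa\mathbb Z_{(\ell)}=\ell^{v_\ell(\kappa)}\mathbb Z_{(\ell)}$ for $\kappa\in\mathbb Q^*$, and that $\mathbb Z_{(\ell)}/\ell^e\mathbb Z_{(\ell)}\cong\mathbb Z/\ell^e\mathbb Z$ for $e\ge1$. A \emph{coset} is a set $D=\xi+\kappa\mathbb Z$ with integers $\xi$ and $\kappa\ge1$. We put $D^{(\ell)}=\xi+\kappa\mathbb Z_{(\ell)}$. A rational number with nonnegative valuation at every prime is an integer; applied to $(n-\xi)/\kappa$, this gives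
\begin{equation}\label{eq:coset}
D=\bigcap_\ell D^{(\ell)} .
\end{equation}

\subsection*{Decidable and undecidable theories}
\emph{Presburger arithmetic}, the first-order theory of $(\mathbb N;+)$, is decidable. A \emph{Presburger set} is a subset of $\mathbb N^m$ defined by a formula of this theory, and ``effectively Presburger'' means that the formula can be computed from the data. Linear equations and inequalities with rational coefficients (after multiplication by a common denominator) and congruences modulo constants are expressible, and integer unknowns are coded as differences of natural numbers. A set is \emph{semilinear} if it is a finite union of sets $z_0+\mathbb Nz_1+\dots+\mathbb Nz_j$ with $z_i\in\mathbb N^m$; the Presburger sets are exactly the semilinear sets, and the translation is effective.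

For an integer $Q\ge2$ and $z\ge1$ let $V_Q(z)$ be the largest power of $Q$ dividing $z$; the value assigned to $V_Q(0)$ plays no role here. \emph{B\"uchi arithmetic}, the first-order theory of $(\mathbb N;+,V_Q)$, is decidable for every $Q\ge2$, with $Q$ as part of the input \cite{Buchi,BHMV}.

By the \emph{MRDP theorem}, no algorithm decides whether a polynomial equation with integer coefficients has a solution in natural numbers.

\section{An instance in $BS(4,6)$}\label{sec:example}

Let $G=BS(4,6)$, so $r=3/2$. Fix $c\in\mathbb Z$ and a sign $\eta=\pm1$, and consider
\begin{equation}\label{eq:ex}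
(ta^2)^{y}\,(a^5)^{k}\,(t^{-1})^{y'}\,(a^{45\eta})^{k'}=a^c ,\qquad y,k,y',k'\in\mathbb N .
\end{equation}
The homomorphism $G\to\mathbb Z$ with $t\mapsto1$, $a\mapsto0$ gives $y=y'$. For $y=0$ we are left with $5k+45\eta k'=c$. Let $y\ge1$.

\emph{From the group to arithmetic.} The left side is $ta^2\,ta^2\cdots ta^{M}t^{-1}\cdots t^{-1}a^{45\eta k'}$ with $M=2+5k$. If \eqref{eq:ex} holds, Britton's lemma provides a pinch, and the only candidate is $ta^Mt^{-1}$. So $4\mid M$, the pinch equals $a^{3M/2}$, and this power merges with the preceding $a^2$ if $y\geq2$. The new word has the same shape with $y-1$ in place of $y$. Hence, with $T(M)=\frac32M+2$, equation \eqref{eq:ex} holds if and only if $T^j(M)\in4\mathbb Z$ for $0\le j<y$ and $T^y(M)-2+45\eta k'=c$; the last step has no $a^2$ to merge with. The map $T$ fixes $-4$, so $T^j(M)=-4+(3/2)^j(5k+6)$, and $T^j(M)\in4\mathbb Z$ means $2^{j+2}\mid5k+6$. The $y$ conditions collapse to the last one, and \eqref{eq:ex} becomes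
\begin{equation}\label{eq:ex2}
2^{y+1}\mid 5k+6,\qquad (3/2)^y(5k+6)+45\eta k'=c+6 .
\end{equation}

\emph{Equal signs, $\eta=1$.} The number $(3/2)^y(5k+6)=c+6-45k'$ is a positive integer of size at most $c+6$, and it is divisible by $3^y$. This bounds $y$, and then $k$ and $k'$; a finite search decides \eqref{eq:ex2}.

\emph{Mixed signs, $\eta=-1$.} Nothing is bounded now, but the constraints $k,k'\ge0$ cost nothing: replacing $(k,k')$ by $(k+9\cdot2^{y+1},\,k'+2\cdot3^y)$ preserves \eqref{eq:ex2}, so a solution in $\mathbb Z$ can be moved into $\mathbb N$. For fixed $y$ the system is linear, and a linear system is solvable over $\mathbb Z$ if and only if it is solvable over every $\mathbb Z_{(\ell)}$ (Lemma~\ref{lem:smith}). Let $Y_\ell$ be the set of $y\ge1$ for which \eqref{eq:ex2} is solvable over $\mathbb Z_{(\ell)}$.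
\begin{itemize}
\item For $\ell\ne2,3,5$ take $k=0$ and solve for $k'$. For $\ell=2$ take $k=-6/5$ and $k'=-(c+6)/45$. In both cases $Y_\ell$ contains every $y\geq1$.
\item For $\ell=3$ the divisibility condition is empty and $5k+6$ runs through $\mathbb Z_{(3)}$, so the left side runs through $3^y\mathbb Z_{(3)}+9\mathbb Z_{(3)}$. Thus $y\in Y_3$ if and only if $\min(y,2)\le v_3(c+6)$.
\item For $\ell=5$ the left side runs through $6(3/2)^y+5\mathbb Z_{(5)}$, and $3/2\equiv-1\pmod5$. Thus $y\in Y_5$ if and only if $(-1)^y\equiv c+1\pmod 5$.
\end{itemize}
The exponential has disappeared. A prime of $r$ imposes an inequality on $y$, another prime imposes a congruence, and both are Presburger conditions. For $c=3$, the set $Y_3\cap Y_5$ consists of the odd numbers, and indeed $ta^2a^{30}t^{-1}a^{-45}=a^{48-45}=a^3$. For $c=15$ we get $Y_3=\{1\}$ while $Y_5$ consists of even numbers, so no solution has $y\ge1$.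

\begin{remark}\label{rem:gcd}
With $ta$ in place of $ta^2$ the step is $M\mapsto\frac32M+1$, which sends $4\mathbb Z$ to odd numbers and cannot be applied twice, so that $y\le1$. For $\gcd(p,q)=1$ a step $M\mapsto rM+\delta$ on $p\mathbb Z$ can always be applied twice to some $M=pm$, because $qm+\delta\equiv0\pmod p$ is solvable. In general the slope $r$ does not determine the behavior of a step, and we must keep track of domains.
\end{remark}

\section{Partial affine maps and tree systems}\label{sec:tree}

A \emph{partial affine map} $T$ consists of a \emph{domain} $D(T)\subseteq\mathbb Z$, which is empty or a coset, and rational numbers $\alpha\ne0$ (the \emph{slope}) and $\beta$ such that $T(n)=\alpha n+\beta$ is an integer for all $n\in D(T)$. We also write $T$ for the bijection $n\mapsto\alpha n+\beta$ of $\mathbb Q$, so that $T^j(n)$ makes sense for all $j\in\mathbb Z$ and $n\in\mathbb Q$.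

The composition $T'T$ has domain $\{n\in D(T):T(n)\in D(T')\}$. It is again a partial affine map, and it can be computed. Indeed, if $D(T)=\xi+\kappa\mathbb Z$, then $T(D(T))=T(\xi)+\alpha\kappa\mathbb Z$ consists of integers and so is a coset. By the Chinese remainder theorem its intersection with $D(T')$ is empty or a coset $\xi''+\kappa''\mathbb Z$, and the preimage $T^{-1}(\xi'')+\alpha^{-1}\kappa''\mathbb Z$ lies in $D(T)\subseteq\mathbb Z$ and so is a coset.

The domain of $T^y$ is described by $y$ conditions, a number that grows with the unknown $y$. In the example they collapsed to one; in general they collapse to two.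

\begin{lemma}\label{lem:ends}
Let $T$ be a partial affine map with domain $D$ and $D(T^2)\ne\emptyset$. Then for all $y\ge1$,
\[
D(T^y)=\{n\in D:\ T^{y-1}(n)\in D\}.
\]
\end{lemma}

\begin{proof}
By definition $D(T^y)=\{n:T^j(n)\in D\text{ for }0\le j<y\}$, which gives ``$\subseteq$''. Conversely, let $n\in D$ and $T^{y-1}(n)\in D$. Let $\alpha$ be the slope of $T$ and $\kappa$ the modulus of $D$, and choose $n_1\in D$ with $T(n_1)\in D$. For every prime $\ell$ we have $D^{(\ell)}=n_1+\kappa\mathbb Z_{(\ell)}=T(n_1)+\kappa\mathbb Z_{(\ell)}$.

If $v_\ell(\alpha)\ge0$, then $T(D^{(\ell)})=T(n_1)+\alpha\kappa\mathbb Z_{(\ell)}\subseteq D^{(\ell)}$, so $n\in D^{(\ell)}$ gives $T^j(n)\in D^{(\ell)}$ for all $j\ge0$. If $v_\ell(\alpha)<0$, then $T^{-1}(D^{(\ell)})=n_1+\alpha^{-1}\kappa\mathbb Z_{(\ell)}\subseteq D^{(\ell)}$, so $T^{y-1}(n)\in D^{(\ell)}$ gives $T^j(n)\in D^{(\ell)}$ for all $j\le y-1$. By \eqref{eq:coset}, $T^j(n)\in D$ for $0\le j\le y-1$.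
\end{proof}

The hypothesis is needed: for $T(n)=n+1$ on $D=2\mathbb Z$ we have $D(T^3)=\emptyset$, although $n\in D$ implies $T^2(n)\in D$.

The arithmetic shadow of a knapsack instance is a tree along which exponents of $a$ are passed from the leaves to the root. At a vertex they are added; along an edge they are transformed by a partial affine map, applied once or an unknown number of times.

\begin{definition}\label{def:tree}
Let $R$ be a positive rational number. A \emph{tree system over $R$} is a finite rooted tree with the following data.
\begin{itemize}
\item Each vertex $v$ carries an integer $b_v$ and a finite index set $I_v$, with a nonzero integer $c_j$ for each $j\in I_v$. The sets $I_v$ are disjoint, and $I$ is their union.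
\item Each non-root vertex $w$, identified with the edge to its parent, carries a partial affine map $T_w(n)=\alpha_wn+\beta_w$ with nonempty domain $D_w=\xi_w+\kappa_w\mathbb Z$, and is declared \emph{fixed} or \emph{free}. If $w$ is free, then $\alpha_w=R^{\sigma_w}\ne1$ with $\sigma_w\in\mathbb Z$.
\end{itemize}
Let $\mathcal E$ be the set of free edges and $Y=\{1,2,\dots\}^{\mathcal E}$, and put $y_w=1$ for fixed $w$. For $y\in Y$ and $k\in\mathbb Q^I$ define rational numbers $n_v,m_w$ from the leaves to the root by
\begin{equation}\label{eq:rec}
n_v=b_v+\sum_{j\in I_v}c_jk_j+\sum_{w\text{ child of }v}m_w,\qquad m_w=T_w^{y_w}(n_w).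
\end{equation}
The \emph{domain condition at $w$} is
\begin{equation}\label{eq:dom}
n_w\in D_w\quad\text{and}\quad T_w^{y_w-1}(n_w)\in D_w .
\end{equation}
A \emph{solution} is a pair $(k,y)\in\mathbb N^I\times Y$ that satisfies the domain conditions at all non-root vertices and $n_{\mathrm{root}}=0$.
\end{definition}

For a fixed edge, \eqref{eq:dom} says only that $n_w\in D_w$. In both cases \eqref{eq:dom} makes $n_w$ and $m_w$ integers. For a free edge, $f_w=\beta_w/(1-\alpha_w)$ is the fixed point of $T_w$, and
\begin{equation}\label{eq:fixedpoint}
T_w^{j}(n)=f_w+\alpha_w^{\,j}(n-f_w)\qquad(j\in\mathbb Z).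
\end{equation}
The solutions of \eqref{eq:ex} with $y\ge2$ are those of a tree system over $3/2$ on a path with three vertices: the leaf contributes $2+5k$, a free edge applies $T$ exactly $y-1$ times, the middle vertex contributes nothing, a fixed edge applies $M\mapsto\frac32M$ on $4\mathbb Z$, and the root contributes $-c+45\eta k'$.

\begin{proposition}\label{prop:reduction}
From nonzero integers $p,q$ and words $g_0,w_1,g_1,\dots,w_k,g_k$ one can compute finitely many tree systems over $R=|q/p|$ such that
\begin{equation}\label{eq:main}
g_0w_1^{x_1}g_1\cdots w_k^{x_k}g_k=1
\end{equation}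
has a solution $x\in\mathbb N^k$ in $BS(p,q)$ if and only if one of these systems has a solution.
\end{proposition}

\begin{theorem}\label{thm:tree}
There is an algorithm which, given a positive rational number $R$ and a tree system over $R$, decides whether the system has a solution.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A knapsack instance is \eqref{eq:main} with $g_0,\dots,g_{k-1}$ empty and $g_k=w^{-1}$. Apply Proposition~\ref{prop:reduction} and then Theorem~\ref{thm:tree}; both take $p,q$, respectively $R$, as input.
\end{proof}

\section{From equations to tree systems}\label{sec:reduction}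

We prove Proposition~\ref{prop:reduction}. The left side of \eqref{eq:main} is a word of unbounded length, and Britton's lemma pairs off its $t$-letters in one of unboundedly many ways. We show that after a normalization of the $w_i$ the pairings fall into finitely many patterns, each with finitely many independent parameters.

\subsection{Blocks}\label{sub:blocks}

The normalization ensures that no cancellation occurs inside a single power.

\begin{lemma}\label{lem:cyclic}
From a word $w$ one can compute words $h,u$ with $w=huh^{-1}$ in $BS(p,q)$ such that either $u=a^c$ (the \emph{elliptic} case), or $u=t^{\varepsilon_1}a^{e_1}\cdots t^{\varepsilon_n}a^{e_n}$ with $n\ge1$ and $u^x$ contains no pinch for any $x\ge1$ (the \emph{hyperbolic} case).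
\end{lemma}

\begin{proof}
Replace pinches by equal powers of $a$ until none is left. If no $t$-letter remains, we are in the elliptic case. Otherwise conjugate by a power of $a$ to move the initial power of $a$ to the end, which gives a pinch-free word $u=t^{\varepsilon_1}a^{e_1}\cdots t^{\varepsilon_n}a^{e_n}$. Two consecutive $t$-letters of $u^x$ lie in one copy of $u$ or form the subword $t^{\varepsilon_n}a^{e_n}t^{\varepsilon_1}$. If this subword is not a pinch, we are done. If it is, then $\varepsilon_n=-\varepsilon_1$ and hence $n\ge2$; conjugating $u$ by $t^{\varepsilon_n}a^{e_n}$ moves this factor to the front and creates a pinch. Start again with the new word. Each round removes two $t$-letters, so the process ends.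
\end{proof}

Write $w_i=h_iu_ih_i^{-1}$. Then $w_i^{x_i}=h_iu_i^{x_i}h_i^{-1}$, and after absorbing the $h_i^{\pm1}$ into the $g_i$ we may assume $w_i=u_i$. Delete the powers with $u_i=a^0$; their exponents are arbitrary. Choose a set $Z$ of hyperbolic indices, to be those with $x_i=0$, and delete these powers too. The left side of \eqref{eq:main} is now a word $W$ that is a concatenation of
\begin{itemize}
\item \emph{hyperbolic blocks} $u_i^{x_i}$ with $x_i\ge1$,
\item \emph{letter blocks} $t^{\pm1}$, one for each $t$-letter of the $g_i$,
\item constant powers of $a$, and elliptic powers $a^{c_ix_i}$ with $c_i\ne0$.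
\end{itemize}
Let $B_1,\dots,B_N$ be the hyperbolic and letter blocks in their order in $W$. They contain all $t$-letters, none of them contains a pinch, and $N$ does not depend on $x$. For a hyperbolic block $B=u^x$ with $u$ as in Lemma~\ref{lem:cyclic}, put $n(B)=n$ and extend $\varepsilon_B(j)=\varepsilon_j$, $e_B(j)=e_j$ to all $j\in\mathbb Z$ with period $n$. The $t$-letter at position $j$ of $B$ then has sign $\varepsilon_B(j)$ and is followed in $B$ by $a^{e_B(j)}$. For a letter block $B=t^\varepsilon$ put $n(B)=1$, $\varepsilon_B(j)=\varepsilon$ and $e_B(j)=0$.

\subsection{Good matchings}\label{sub:matchings}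

Number the $t$-letters of a word from left to right. A \emph{noncrossing perfect matching} is a partition of them into pairs $(i,j)$, $i<j$, such that no two pairs satisfy $i<i'<j<j'$; equivalently, the letters strictly between two partners are matched among themselves. The \emph{inner word} of a pair is the subword strictly between its letters, and the \emph{outer word} is the subword from $i$ to $j$ inclusive. A pair whose left letter has sign $\varepsilon$ is \emph{good} if its right letter has sign $-\varepsilon$ and its inner word represents some $a^M$ with $p_\varepsilon\mid M$. Its outer word then represents $a^{r^\varepsilon M}$. A matching is \emph{good} if all its pairs are.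

\begin{lemma}\label{lem:matching}
A word represents an element of $\langle a\rangle$ if and only if its $t$-letters admit a good matching.
\end{lemma}

\begin{proof}
Given a good matching, the word is a concatenation of powers of $a$ and outer words of outermost pairs, and each of these represents a power of $a$. Conversely, let $V=a^g$ in the group, and induct on the number of $t$-letters of $V$; with none there is nothing to prove. Otherwise Britton's lemma, applied to $Va^{-g}$, gives a pinch between two consecutive $t$-letters of $V$. Replace it by the equal power of $a$, take a good matching of the new word, and add the two letters of the pinch as a pair. The matching stays noncrossing because the two letters are consecutive, and the inner words of the other pairs represent the same elements as before.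
\end{proof}

Goodness is tested from the inside out. The inner word of a pair is a concatenation of powers $a^{e}$ and outer words of the pairs directly nested in it. If these pairs are good, with outer words $a^{m}$, then the inner word represents $a^M$ where $M$ is the sum of the $e$'s and the $m$'s. Since $a$ has infinite order, $M$ is the only such exponent, so the pair is good if and only if the signs are opposite and $p_\varepsilon\mid M$. In the same way the whole word represents $a^M$ with $M$ computed from the outermost pairs; we call this $M$ the \emph{total exponent}.

\subsection{Bands and skeletons}\label{sub:bands}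

\begin{lemma}\label{lem:bands}
In a good matching of $W$, no pair has both letters in one block. For blocks $B$ before $B'$, the pairs joining $B$ to $B'$, if there are any, have the form $(i,j),(i-1,j+1),\dots,(i-\lambda+1,j+\lambda-1)$.
\end{lemma}

\begin{proof}
Suppose some pair lies in one block, and take such a pair $(i,j)$ with $j-i$ minimal. The letters between $i$ and $j$ lie in the same block and are matched among themselves, so by minimality there are none. Then the outer word of the good pair $(i,j)$ is a pinch inside a block, which does not exist.

List the pairs joining $B$ to $B'$ as $(i_1,j_1),(i_2,j_2),\dots$ with $i_1<i_2<\cdots$. All $i_s$ precede all $j_s$, so noncrossing forces $j_1>j_2>\cdots$. Consider a letter strictly between $i_s$ and $i_{s+1}$; it lies in $B$. Its partner is inside the pair $(i_s,j_s)$ and outside the pair $(i_{s+1},j_{s+1})$. So the partner lies between $i_s$ and $i_{s+1}$, hence in $B$, which is excluded, or between $j_{s+1}$ and $j_s$, hence in $B'$, which puts another pair into the list between the $s$-th and the $(s+1)$-th. Thus $i_{s+1}=i_s+1$. The same argument for a letter strictly between $j_{s+1}$ and $j_s$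 gives $j_s=j_{s+1}+1$.
\end{proof}

We call this family of pairs a \emph{band} of \emph{length} $\lambda$. Contracting each band to a single arc yields a \emph{skeleton}: a noncrossing perfect matching, whose pairs we call \emph{arcs}, on a sequence of points that is divided into $N$ nonempty consecutive groups, one for each block, with no arc inside a group and at most one arc between any two groups (Figure~\ref{fig:skeleton}). A skeleton has at most $\binom N2$ arcs, so there are finitely many skeletons. Conversely, take a skeleton and lengths $\lambda_b\ge1$ for its arcs $b$ such that, for each block, the lengths of the arcs meeting it add up to its number of $t$-letters. Replacing each arc $b$ by $\lambda_b$ parallel pairs gives a noncrossing perfect matching of the $t$-letters of $W$, the \emph{expanded matching}.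

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.38cm,y=0.45cm]
\foreach \x in {1,2,3,4,5,7,8,9,11,13,14,15,18,19,21,23,25,26}
  \fill (\x,0) circle (1.4pt);
\foreach \x/\y/\z in {1/15/5.4,2/14/4.6,3/9/3,4/8/2.1,5/7/1.2,11/13/1.2,18/26/4.6,19/21/1.4,23/25/1.4}
  \draw (\x,0) .. controls (\x,\z) and (\y,\z) .. (\y,0);
\foreach \x/\y/\z in {1/5/1,7/9/2,11/11/3,13/15/4,18/19/1,21/21/2,23/23/3,25/26/4}
  \draw (\x-0.4,-0.5) -- node[below] {\small $B_{\z}$} (\y+0.4,-0.5);
\node at (22,4.1) {\small $b_1$};
\node at (20.2,1.7) {\small $b_2$};
\node at (23.8,1.7) {\small $b_3$};
\node (r) at (30,4.1) {\small root};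
\node (u) at (30,2) {\small $b_1$};
\node (v) at (29,0) {\small $b_2$};
\node (w) at (31,0) {\small $b_3$};
\draw (r) -- (u); \draw (u) -- (v); \draw (u) -- (w);
\end{tikzpicture}
\caption{Left: a noncrossing perfect matching of the twelve $t$-letters of a word with four blocks $B_1,\dots,B_4$; it consists of three bands of parallel pairs, of lengths $2$, $3$ and $1$. Middle: its skeleton, with each band contracted to one arc. Right: the tree given by the nesting of the arcs.}
\label{fig:skeleton}
\end{figure}

The lengths are tied together by the requirement that they fill each block exactly. To untie them, let $P=2\operatorname{lcm}(n(B_1),\dots,n(B_N))$, with $P=2$ if $N=0$, and write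
\[
\lambda_b=Py_b+d_b,\qquad y_b\in\mathbb N,\quad 1\le d_b\le P .
\]
A \emph{branch} consists of the set $Z$, a skeleton, residues $d_b\in\{1,\dots,P\}$, and a division of the arcs into \emph{short} and \emph{long} ones, subject to two conditions: the group of a letter block has one point, whose arc is short with $d_b=1$; and for each hyperbolic block $B$ the sum of the $d_b$ over the arcs meeting $B$ is divisible by $n(B)$. There are finitely many branches. By Lemmas~\ref{lem:matching} and~\ref{lem:bands}, and since $n(B)\mid P$, a tuple $x\in\mathbb N^k$ solves \eqref{eq:main} if and only if there are a branch and numbers $y_b$, equal to $0$ for short arcs and at least $1$ for long arcs, such that $x_i=0$ for $i\in Z$,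
\begin{equation}\label{eq:fill}
n(B)\,x_i=\sum_{b\text{ meets }B}(Py_b+d_b)\qquad\text{for each hyperbolic block }B=u_i^{x_i},
\end{equation}
and the expanded matching is good with total exponent $0$.

Here we use that each variable occurs once. Given a branch and \emph{any} such numbers $y_b$, the right side of \eqref{eq:fill} is positive and divisible by $n(B)$, so \eqref{eq:fill} defines $x_i\ge1$, and nothing else constrains $x_i$. The $y_b$ of the long arcs are therefore independent unknowns, and it remains to express, for a fixed branch, that the expanded matching is good with total exponent $0$.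

\subsection{The map along a band}\label{sub:bandmap}

Let the arc $b$ join $B$ to a later block $B'$, and let its innermost pair occupy position $i_b$ of $B$ and position $j_b$ of $B'$. The number $i_b$ is the sum of the lengths of the arcs whose point in the group of $B$ is that of $b$ or precedes it, and $j_b-1$ is the sum of the lengths of the arcs whose point in the group of $B'$ precedes that of $b$. Modulo $P$, both are determined by the branch. Counting from the inside, the $s$-th pair of the band ($0\le s<\lambda_b$) occupies positions $i_b-s$ and $j_b+s$. For all $s\in\mathbb N$ put $\varepsilon_s=\varepsilon_B(i_b-s)$ and define partial affine maps with a common domain,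
\[
C_s(M)=r^{\varepsilon_s}M,\qquad A_s(M)=r^{\varepsilon_s}M+e_B(i_b-s-1)+e_{B'}(j_b+s),
\]
the domain being $p_{\varepsilon_s}\mathbb Z$ if $\varepsilon_{B'}(j_b+s)=-\varepsilon_s$ and empty otherwise. If the inner word of the $s$-th pair represents $a^M$, this pair is good if and only if $M\in D(C_s)$, and then its outer word represents $a^{C_s(M)}$. If moreover $s+1<\lambda_b$, the inner word of the next pair is this outer word preceded by $a^{e_B(i_b-s-1)}$ and followed by $a^{e_{B'}(j_b+s)}$, so it represents $a^{A_s(M)}$.

Suppose the inner word of the innermost pair represents $a^{n}$. Then all pairs of the band are good if and only if $n$ lies in the domain of $C_{\lambda_b-1}A_{\lambda_b-2}\cdots A_0$, and the outer word of the outermost pair then has the value of this map as its exponent. The maps $A_s,C_s$ are determined by the branch and periodic in $s$ with period $P/2$, because $n(B)$ and $n(B')$ divide $P/2$. Hence, as partial maps,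
\[
C_{\lambda_b-1}A_{\lambda_b-2}\cdots A_0=U_bT_b^{\,y_b},\qquad T_b=A_{P-1}\cdots A_0,\quad U_b=C_{d_b-1}A_{d_b-2}\cdots A_0 .
\]
The convention $d_b\ge1$ puts the exceptional last step into $U_b$. The slope of $T_b$ is $r^{\sigma}$ with $\sigma=\sum_{s<P}\varepsilon_s=2\sum_{s<P/2}\varepsilon_s$. This is the reason for the factor $2$ in $P$: the exponent $\sigma$ is even, so the slope is $R^\sigma>0$ even when $pq<0$.

\subsection{The tree system of a branch}\label{sub:branchsystem}

Discard the branch if some $U_b$, or $T_b$ for some long arc $b$, has empty domain; then no expanded matching is good. Otherwise, start from the tree whose vertices are a root and the arcs, the parent of an arc being the innermost arc around it, or the root if there is none.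

\emph{Vertices.} A \emph{gap} of $W$ is the subword between two consecutive $t$-letters, before the first one or after the last one (all of $W$ if $N=0$). Gaps between two consecutive pairs of one band have been counted in the maps $A_s$. The other gaps correspond to the spaces between consecutive points of the skeleton, before the first point and after the last, and we assign each to the innermost arc above it, or to the root. If the two points next to the space lie in the group of one block $B$, the gap is $a^{e_B(j)}$ where $j$ is a sum of lengths, so that $j$ modulo $P$ is determined by the branch. Otherwise the gap consists of the final power $a^{e_B(0)}$ of the block $B$ on its left, if there is one, of constant powers of $a$ and of elliptic powers $a^{c_ix_i}$. For a vertex $v$ let $b_v$ be the sum of the constant exponents in the gaps assigned to $v$, and let $I_v$ be the set of indices $i$ of the elliptic powers in these gaps, with unknown $k_i=x_i$. Each elliptic power lies in one gap, so the $I_v$ are disjoint. By Section~\ref{sub:matchings}, the first formula in \eqref{eq:rec} computes the exponent of the inner word of the innermost pair of an arc,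 or the total exponent at the root, from the exponents contributed by the bands directly nested there.

\emph{Edges.} The edge from an arc $b$ to its parent must realize $n\mapsto U_bT_b^{y_b}(n)$ with its domain. For a short arc it is the fixed edge with map $U_b$. For a long arc we subdivide it by a new vertex $b^+$ with $b_{b^+}=0$. The edge from $b^+$ to the parent is fixed with map $U_b$, and the edge from $b$ to $b^+$ carries $T_b(n)=\alpha n+\beta$ with domain $D=\xi+\kappa\mathbb Z$. There are three cases.
\begin{enumerate}
\item[(a)] $D(T_b^2)=\emptyset$, as in Remark~\ref{rem:gcd}. Then $y_b=1$ is forced. The edge is fixed and $I_{b^+}=\emptyset$.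
\item[(b)] $D(T_b^2)\ne\emptyset$ and $\alpha=1$. Some $n$ has $n\in D$ and $n+\beta\in D$, so $\beta\in\kappa\mathbb Z$. Hence $D(T_b^y)=D$ and $T_b^y(n)=T_b(n)+\beta(y-1)$ for all $y\ge1$. The edge is fixed. If $\beta\ne0$, then $I_{b^+}$ consists of one new index with coefficient $\beta$ and unknown $y_b-1\in\mathbb N$. If $\beta=0$, then $I_{b^+}=\emptyset$ and the value of $y_b\ge1$ is irrelevant.
\item[(c)] $D(T_b^2)\ne\emptyset$ and $\alpha=R^\sigma\ne1$. The edge is free with exponent $y_b$, and $I_{b^+}=\emptyset$. By Lemma~\ref{lem:ends}, the domain condition \eqref{eq:dom} says exactly that $n_b\in D(T_b^{y_b})$.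
\end{enumerate}
By induction from the innermost arcs outward, the expanded matching is good if and only if all domain conditions hold, and then $n_{\mathrm{root}}$ is the total exponent. So \eqref{eq:main} is solvable if and only if the tree system of some surviving branch is. This proves Proposition~\ref{prop:reduction}.

\section{Deciding tree systems}\label{sec:solving}

We prove Theorem~\ref{thm:tree}. Write $R=q'/p'$ in lowest terms with $p',q'\ge1$. For each fixed $y\in Y$ the existence of a solution is a Presburger question, since \eqref{eq:rec} and \eqref{eq:dom} are then linear equations and congruences in $k$. If $R=1$ there is no free edge, $Y$ is a single point, and we are done. Otherwise the difficulty is that $y$ is unbounded and enters through products $\alpha_w^{y_w}n_w$ of unknowns. We treat $\min(p',q')=1$ in Section~\ref{sub:buchi}, and $p',q'\ge2$ in Sections~\ref{sub:mixed} and~\ref{sub:equal}.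

\subsection{$R$ or $1/R$ is an integer}\label{sub:buchi}

Let $\min(p',q')=1$ and $Q=\max(p',q')\ge2$, so that $\alpha_w=Q^{s_w}$ with $s_w\in\mathbb Z\setminus\{0\}$ for each free edge. We translate solvability into a sentence of $(\mathbb N;+,V_Q)$. The idea is to give each vertex $v$ its own unit $H_v=Q^{h_v}$ and to store $n_vH_v$ in place of $n_v$. If $w$ is a free child of $u$ and $H_w=Q^{s_wy_w}H_u$, then \eqref{eq:fixedpoint} reads $(m_w-f_w)H_u=(n_w-f_w)H_w$, which is linear in the stored quantities. Because each vertex has one parent and the $y_w$ are independent, the units can be chosen from the root downward, and $y_w$ survives only in the relation between $H_w$ and $H_u$.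

The following are expressible in $(\mathbb N;+,V_Q)$.
\begin{itemize}
\item ``$H$ is a power of $Q$'': $H\ge1$ and $V_Q(H)=H$.
\item ``$H\mid Z$'' for a power $H$ of $Q$ and $Z\in\mathbb Z$: $Z=0$ or $V_Q(|Z|)\ge H$.
\item ``$A\in\xi H+\kappa H\mathbb Z$'' for constants $\xi,\kappa$, a power $H$ of $Q$ and a linear form $A$ with rational coefficients: there is $Z$ with $H\mid Z$ and $A=\xi H+\kappa Z$.
\item ``$h'-h\in s\cdot\{1,2,\dots\}$'' for a constant $s\ne0$ and $H=Q^h$, $H'=Q^{h'}$: $H'>H$ if $s>0$, $H'<H$ if $s<0$, and $H'\equiv H\pmod{Q^{|s|}-1}$. Indeed $Q$ is invertible modulo $Q^{|s|}-1$ and has order exactly $|s|$, since $0<Q^i-1<Q^{|s|}-1$ for $0<i<|s|$.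
\end{itemize}
The sentence asserts the existence of powers $H_v=Q^{h_v}$ and integers $N_v$ for all vertices $v$, integers $M_w$ for all non-root $w$, and natural numbers $K_j$ with $H_v\mid K_j$ for $j\in I_v$. Their intended values are $N_v=n_vH_v$, $M_w=m_wH_u$ for $w$ with parent $u$, and $K_j=k_jH_v$. The requirements are
\[
N_{\mathrm{root}}=0,\qquad N_v=b_vH_v+\sum_{j\in I_v}c_jK_j+\sum_{w\text{ child of }v}M_w\quad\text{for all }v,
\]
and, for each $w$ with parent $u$ (the index $w$ is dropped from the constants):
\begin{itemize}
\item if $w$ is fixed: $H_w=H_u$, $N_w\in\xi H_w+\kappa H_w\mathbb Z$ and $M_w=\alpha N_w+\beta H_u$;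
\item if $w$ is free: $h_w-h_u\in s\cdot\{1,2,\dots\}$ and, with $H'=Q^sH_u$,
\[
N_w\in\xi H_w+\kappa H_w\mathbb Z,\qquad fH'+N_w-fH_w\in\xi H'+\kappa H'\mathbb Z,\qquad M_w=fH_u+N_w-fH_w .
\]
\end{itemize}
In the free case write $h_w-h_u=sy$ with $y\ge1$. The exponent $h_u+s$ lies weakly between $h_u$ and $h_w$, so $H'$ is a natural number and a power of $Q$, related to $H_u$ by a linear equation with constant coefficients. Since $H'\alpha^{y-1}=H_u\alpha^y=H_w$, the three displayed relations are $n_w\in D$, $T^{y-1}(n_w)\in D$ and $m_w=T^y(n_w)$, multiplied by $H_w$, $H'$ and $H_u$.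

Given a solution $(k,y)$, define $h_w=h_u$ for fixed and $h_w=h_u+s_wy_w$ for free edges, with $h_{\mathrm{root}}$ so large that all $h_v\ge0$; the intended values are integers and satisfy the sentence. Conversely, if the sentence holds, then $k_j=K_j/H_v\in\mathbb N$ and $y_w=(h_w-h_u)/s_w\ge1$, and division by the units turns the requirements into \eqref{eq:rec}, \eqref{eq:dom} and $n_{\mathrm{root}}=0$. Decidability of B\"uchi arithmetic settles this case.

\subsection{The sign dichotomy}\label{sub:signs}

From now on $p',q'\ge2$. The units $H_w=\alpha_w^{y_w}H_u$ would no longer be powers of one integer, and we follow the example of Section~\ref{sec:example} instead. For fixed $y$, all $n_v$ and $m_w$ are affine functions of $k\in\mathbb Q^I$, and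
\[
n_{\mathrm{root}}=\gamma_0(y)+\sum_{j\in I}\gamma_j(y)k_j,\qquad \gamma_j(y)=c_j\prod_w\alpha_w^{\,y_w}\neq0\quad(j\in I_v),
\]
where $w$ runs over the edges on the path from $v$ to the root. Free edges have positive slope, so the sign of $\gamma_j(y)$ does not depend on $y$ and can be read off from the system. A solution has to meet constraints of size, $k_j\ge0$, and constraints of divisibility. If both signs occur among the $\gamma_j$, the size constraints can be dropped. If only one sign occurs, they are strong enough to make the search finite.

\subsection{Mixed signs}\label{sub:mixed}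

Assume that $I_+=\{j:\gamma_j>0\}$ and $I_-=\{j:\gamma_j<0\}$ are both nonempty. Let $\Lambda$ be $\mathbb Z$ or $\mathbb Z_{(\ell)}$. A \emph{$\Lambda$-solution at $y$} is a tuple $k\in\Lambda^I$ with $n_{\mathrm{root}}=0$ that satisfies the domain conditions with $\xi_w+\kappa_w\Lambda$ in place of $D_w$.

\begin{lemma}\label{lem:shift}
If there is a $\mathbb Z$-solution at $y$, there is one in $\mathbb N^I$.
\end{lemma}

\begin{proof}
Put $z_j=1/(|I_\pm|\cdot|\gamma_j(y)|)$ for $j\in I_\pm$. Then all $z_j>0$ and $\sum_j\gamma_j(y)z_j=1-1=0$. Each domain condition has the form $\psi(k)\in\xi+\kappa\mathbb Z$ with $\psi$ affine over $\mathbb Q$. Multiply $z$ by a positive integer so that $z$ becomes integral and $\psi(z)-\psi(0)\in\kappa\mathbb Z$ for each of these finitely many conditions. Adding $z$ to a $\mathbb Z$-solution gives a $\mathbb Z$-solution, and after finitely many additions all coordinates are nonnegative.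
\end{proof}

\begin{lemma}\label{lem:smith}
Let $A$ be an integer matrix and $\mathbf b$ an integer vector. Then $Az=\mathbf b$ is solvable over $\mathbb Z$ if and only if it is solvable over $\mathbb Z_{(\ell)}$ for every prime $\ell$.
\end{lemma}

\begin{proof}
By the Smith normal form there are matrices $U,V$, invertible over $\mathbb Z$, such that $UAV$ is a rectangular diagonal matrix with diagonal $\delta_1,\dots,\delta_m,0,\dots$ and all $\delta_i\ne0$. Substituting $z=Vz'$, we see that the system is solvable over $\Lambda$ if and only if $(U\mathbf b)_i/\delta_i\in\Lambda$ for $i\le m$ and $(U\mathbf b)_i=0$ for $i>m$. Now use $\mathbb Z=\bigcap_\ell\mathbb Z_{(\ell)}$.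
\end{proof}

Write each domain condition as $\psi(k)=\xi+\kappa z_\psi$ with a new unknown $z_\psi$, and clear denominators. The $\Lambda$-solutions at $y$ become the solutions over $\Lambda$ of one integer linear system. Let $Y_\ell$ be the set of $y\in Y$ at which a $\mathbb Z_{(\ell)}$-solution exists. By the two lemmas, the tree system is solvable if and only if $\bigcap_\ell Y_\ell\ne\emptyset$.

\emph{All but finitely many primes impose nothing.} Let $\Pi$ be the finite set of primes dividing some $\kappa_w$, some $c_j$, or the numerator or denominator of some $\alpha_w$. Let $\ell\notin\Pi$ and $y\in Y$. Then $D_w^{(\ell)}=\mathbb Z_{(\ell)}$, the slope $\alpha_w$ is a unit of $\mathbb Z_{(\ell)}$, and $\beta_w=T_w(\xi_w)-\alpha_w\xi_w\in\mathbb Z_{(\ell)}$. So each $T_w$ maps $\mathbb Z_{(\ell)}$ to itself, and for every $k\in\mathbb Z_{(\ell)}^I$ all $n_v$ lie in $\mathbb Z_{(\ell)}$ and all local domain conditions hold. In particular $\gamma_0(y)\in\mathbb Z_{(\ell)}$. Each $\gamma_j(y)$ is a unit, so for any one $j\in I$ the choice $k_j=-\gamma_0(y)/\gamma_j(y)$, with the other coordinates $0$, is a $\mathbb Z_{(\ell)}$-solution. Hence $Y_\ell=Y$.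

\emph{The primes in $\Pi$.} Fix $\ell\in\Pi$ and put $\omega=v_\ell(R)$. We show that $Y_\ell$ is effectively Presburger. At one prime, the set of values that $n_v$ can take is a ball whose center and radius depend on $y$, and balls are compared through the valuation of the difference of their centers. The centers are \emph{exponential sums} $\varphi(y)=\sum_{i=1}^J\theta_iR^{L_i(y)}$, with $\theta_i\in\mathbb Q$ and $L_i$ affine forms in $y$ with integer coefficients. Call an affine form $e(y)$ with integer coefficients \emph{admissible} if $\omega\ne0$ or $e$ is constant.

\begin{lemma}\label{lem:val}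
For an exponential sum $\varphi$ and an admissible form $e$, the set $\{y\in Y:v_\ell(\varphi(y))\ge e(y)\}$ is effectively Presburger.
\end{lemma}

\begin{proof}
Let $\omega>0$, and induct on $J$. For $J=0$ we have $\varphi=0$ and the set is $Y$. Terms with $\theta_i=0$ may be removed, so let all $\theta_i\ne0$. Cover $Y$ by the $J$ Presburger regions on which a given $L_i$ is minimal, and work in the region for $L_1$. Choose $C\in\mathbb N$ with $\omega C>v_\ell(\theta_1)-v_\ell(\theta_i)$ for all $i$. Where $L_i-L_1\ge C$ for all $i\ge2$, we have
\[
v_\ell(\theta_iR^{L_i})\ge v_\ell(\theta_i)+\omega C+\omega L_1>v_\ell(\theta_1R^{L_1})\qquad(i\ge2),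
\]
so $v_\ell(\varphi)=v_\ell(\theta_1)+\omega L_1$ and the condition is a linear inequality. The rest of the region is covered by the finitely many sets $L_i-L_1=\delta$ with $i\ge2$ and $0\le\delta<C$. On such a set $\theta_1R^{L_1}+\theta_iR^{L_i}=(\theta_1+\theta_iR^\delta)R^{L_1}$, so $\varphi$ agrees there with a sum of $J-1$ terms, to which the induction applies. The case $\omega<0$ follows by writing $R^{L_i}=(1/R)^{-L_i}$.

Let $\omega=0$, so that $e$ is a constant. Choose $e_0\ge0$ with $\ell^{e_0}\theta_i\in\mathbb Z_{(\ell)}$ for all $i$. The condition reads $\ell^{e_0}\varphi(y)\in\ell^{e+e_0}\mathbb Z_{(\ell)}$, and it always holds if $e+e_0\le0$. Otherwise $R$ is a unit of $\mathbb Z/\ell^{e+e_0}\mathbb Z$, of some finite order $o$. The condition depends only on the residues of the $L_i(y)$ modulo $o$, and so it is a computable finite union of systems of congruences.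
\end{proof}

\begin{remark}\label{rem:admissible}
Admissibility cannot be dropped. For an integer $z\equiv1\pmod3$, $z>1$, the quotient $(z^j-1)/(z-1)$ is congruent to $j$ modulo $3$, and $z^2+z+1\equiv3\pmod9$; hence $v_3(4^{j}-1)=1+v_3(j)$ for $j\geq1$. So for $R=4$, $\ell=3$, the condition $v_3(4^{y_1}-1)\ge y_2$ means $3^{y_2-1}\mid y_1$. This set is not semilinear: since $y_2$ is unbounded on it, it would contain a progression $(y_1+is,y_2+is')$, $i\in\mathbb N$, with $s'\ge1$, and $3^{y_2+is'-1}\le y_1+is$ fails for large $i$.
\end{remark}

A \emph{ball family} is a map $y\mapsto S(y)\subseteq\mathbb Q$ on $Y$ given by finitely many disjoint Presburger sets $\Phi_i\subseteq Y$, exponential sums $\varphi_i$ and radii $e_i$, each an admissible form or $\infty$, such that $S(y)=\varphi_i(y)+\ell^{e_i(y)}\mathbb Z_{(\ell)}$ on $\Phi_i$ and $S(y)=\emptyset$ outside $\bigcup_i\Phi_i$; here $\ell^\infty\mathbb Z_{(\ell)}=\{0\}$. The family is \emph{open} if no $e_i$ is $\infty$.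

\begin{lemma}\label{lem:families}
Let $S,S'$ be ball families. The following are ball families, effectively:
\begin{enumerate}
\item[(a)] $S+S'$, which is open if $S$ or $S'$ is;
\item[(b)] $\theta R^{L}S+\varphi$ for $\theta\in\mathbb Q^*$, an integer affine form $L$ and an exponential sum $\varphi$, which is open if $S$ is;
\item[(c)] $S\cap S'$ if $S$ or $S'$ is open, which is open if both are.
\end{enumerate}
\end{lemma}

\begin{proof}
In (b) the center $\varphi_i$ becomes $\theta R^L\varphi_i+\varphi$ and the radius $e_i$ becomes $e_i+v_\ell(\theta)+\omega L$, which is still constant if $\omega=0$. In (a) and (c) the result is empty outside the sets $\Phi_i\cap\Phi'_{i'}$. Split each of these into the Presburger sets where $e_i\ge e'_{i'}$ and where $e_i<e'_{i'}$. By symmetry consider a piece with data $(\varphi_1,e)$, $(\varphi_2,e')$ and $e\ge e'$. The sum is $\varphi_1+\varphi_2+\ell^{e'}\mathbb Z_{(\ell)}$, and $e'$ is finite if one of the radii is. In (c), $e'$ is finite. The two balls meet if and only if $v_\ell(\varphi_1-\varphi_2)\ge e'$, a Presburger condition by Lemma~\ref{lem:val}, and then the first ball lies in the second, so the intersection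 is $\varphi_1+\ell^e\mathbb Z_{(\ell)}$.
\end{proof}

For a vertex $v$ let $S_v(y)$ be the set of values $n_v$, where $k$ runs over the elements of $\mathbb Z_{(\ell)}^I$ that satisfy the local domain conditions at all proper descendants of $v$. For non-root $w$ let $M_w(y)$ be the set of values $m_w$ when the local domain condition at $w$ is imposed as well. The subtrees of different children involve disjoint sets of unknowns $k_j$, so
\begin{align*}
S_v&=b_v+\sum_{j\in I_v}c_j\mathbb Z_{(\ell)}+\sum_{w\text{ child of }v}M_w,\\
M_w&=T_w\bigl(S_w\cap D_w^{(\ell)}\bigr)&&(w\text{ fixed}),\\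
M_w&=T_w^{y_w}\bigl(S_w\cap D_w^{(\ell)}\cap T_w^{-(y_w-1)}D_w^{(\ell)}\bigr)&&(w\text{ free}).
\end{align*}
The sets $c_j\mathbb Z_{(\ell)}$ and $D_w^{(\ell)}$ are constant open families, and $\{b_v\}$ is a constant family of radius $\infty$. For free $w$, formula \eqref{eq:fixedpoint} with $\alpha_w=R^{\sigma_w}$ shows that $T_w^{y_w}$ and $T_w^{-(y_w-1)}$ act on families by operations of type (b); in particular $T_w^{-(y_w-1)}D_w^{(\ell)}$ is an open family. By Lemma~\ref{lem:families} and induction from the leaves, all $S_v$ and $M_w$ are computable ball families. The same induction shows that $S_v$ is open if $I_{v'}\ne\emptyset$ for $v'=v$ or some descendant $v'$ of $v$. Since $I\ne\emptyset$, the family $S_{\mathrm{root}}$ is open, so $S_{\mathrm{root}}\cap\{0\}$ is a ball family by (c), and $Y_\ell$ is the union of its sets $\Phi_i$.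

Thus the system is solvable if and only if the computable Presburger set $Y\cap\bigcap_{\ell\in\Pi}Y_\ell$ is nonempty, which is decidable. This argument did not use $p',q'\ge2$.

\subsection{Equal signs}\label{sub:equal}

Assume that all $\gamma_j$ have the same sign $\eta$, with $\eta=1$ if $I=\emptyset$. Put $\varepsilon_{\mathrm{root}}=\eta$ and $\varepsilon_w=\varepsilon_u\operatorname{sgn}(\alpha_w)$ for $w$ with parent $u$. The formula for $\gamma_j$ gives $\varepsilon_vc_j>0$ for $j\in I_v$, so at each vertex all unknowns push $n_v$ in the direction $\varepsilon_v$. The sets of attainable values may be infinite, but we show that they can be listed up to any bound in that direction.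

For $\varepsilon=\pm1$, a set $S\subseteq\mathbb Z$ is \emph{$\varepsilon$-tame} if for every $K\in\mathbb Z$ the set $S_{\le K}=\{n\in S:\varepsilon n\le K\}$ is finite and we have an algorithm that lists it on input $K$. Then membership of $n$ in $S$ is decidable by listing $S_{\le\varepsilon n}$, and a lower bound $\lambda(S)$ for $\varepsilon n$ on $S$ is computable: the minimum over $S_{\le0}$ if this set is nonempty, and $0$ otherwise. A sum of two $\varepsilon$-tame sets is $\varepsilon$-tame, because $\varepsilon(n+n')\le K$ forces $n\in S_{\le K-\lambda(S')}$ and $n'\in S'_{\le K-\lambda(S)}$. The sets $\{b\}$, the sets $c\mathbb N$ with $\varepsilon c>0$, and intersections of $\varepsilon$-tame sets with cosets are $\varepsilon$-tame.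

Let $S_v\subseteq\mathbb Z$ be the set of values $n_v$, where now $(k,y)$ runs over the elements of $\mathbb N^I\times Y$ that satisfy the domain conditions at all proper descendants of $v$, and let $M_w$ be the set of values $m_w$ when the domain condition at $w$ is imposed as well. Different subtrees share no unknown $k_j$ or $y_w$, so $S_v=b_v+\sum_{j\in I_v}c_j\mathbb N+\sum_wM_w$.

\begin{lemma}\label{lem:tame}
Let $w$ have parent $u$. If $S_w$ is $\varepsilon_w$-tame, then $M_w$ is $\varepsilon_u$-tame.
\end{lemma}

\begin{proof}
Drop the index $w$ from $T,\alpha,\beta,f,D$, and let $\varepsilon=\varepsilon_w$. If $w$ is fixed, $M_w$ consists of the $m=\alpha n+\beta$ with $n\in S_w\cap D$, and $\varepsilon_um=|\alpha|\varepsilon n+\varepsilon_u\beta$. A bound on $\varepsilon_um$ is a bound on $\varepsilon n$, so $M_w$ is $\varepsilon_u$-tame.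

Let $w$ be free, so $\alpha>0$ and $\varepsilon_u=\varepsilon$. The set $M_w$ consists of the integers $m=T^y(n)$ with $y\ge1$, $n\in S_w\cap D$ and $T^{y-1}(n)\in D$; these conditions are decidable for given $n$ and $y$. We have $m-f=\alpha^y(n-f)$, so $m$ and $n$ lie on the same side of $f$. Since $\alpha=R^\sigma$ with $\sigma\ne0$ and $p',q'\ge2$, there are primes $\ell,\ell'$ with $v_\ell(\alpha)<0<v_{\ell'}(\alpha)$. Given $K$, we list the $m\in M_w$ with $\varepsilon m\le K$ according to the position of $n$.

If $n=f$, then $m=f$ for every $y$. So $f$ is listed if $f\in S_w\cap D$ and $\varepsilon f\le K$.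

If $\varepsilon n<\varepsilon f$, then $n$ lies in a finite set that we can list, by tameness of $S_w$. Since $m$ is an integer,
\[
v_\ell(n-f)+y\,v_\ell(\alpha)=v_\ell(m-f)\ge\min(0,v_\ell(f)),
\]
and this bounds $y$ because $n\ne f$ and $v_\ell(\alpha)<0$. We test the finitely many pairs $(n,y)$ and keep the $m$ with $\varepsilon m\le K$.

If $\varepsilon n>\varepsilon f$, then $\varepsilon f<\varepsilon m\le K$, so $m$ lies in a finite set of integers different from $f$. Since $n$ is an integer,
\[
v_{\ell'}(m-f)-y\,v_{\ell'}(\alpha)=v_{\ell'}(n-f)\ge\min(0,v_{\ell'}(f)),
\]
and this bounds $y$ because $v_{\ell'}(\alpha)>0$. For each of the finitely many pairs $(m,y)$ we test $n=T^{-y}(m)$.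
\end{proof}

By induction from the leaves, $S_v$ is $\varepsilon_v$-tame for every $v$, so $0\in S_{\mathrm{root}}$ is decidable. This completes the proof of Theorem~\ref{thm:tree}.

\begin{remark}
Lemma~\ref{lem:tame} is the only place where $p',q'\ge2$ is used, and each of the two primes is needed. For $T(n)=4n$ on $\mathbb Z$, $S_w=\{-1\}$ and $\varepsilon=1$, the set $M_w=\{-4^y:y\ge1\}$ is not bounded below. For $T(n)=n/4$ on $4\mathbb Z$, a value $m\geq1$ has the infinitely many candidate preimages $4^ym$, and the search does not terminate. This is why Section~\ref{sub:buchi} takes a different route.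
\end{remark}

\section{Generalized Baumslag--Solitar groups}\label{sec:gbs}

Let $\Gamma$ be a finite connected graph in the sense of Serre: each edge $t$ has an initial vertex $\iota(t)$, a terminal vertex $\tau(t)$ and a reverse edge $\bar t\ne t$ with $\bar{\bar t}=t$ and $\iota(\bar t)=\tau(t)$. Let a nonzero integer $\lambda_t$ be given for each edge. Let $\mathcal F$ be the group generated by symbols $a_v$ for the vertices and by the edges, with relations
\[
t\bar t=1,\qquad t\,a_{\tau(t)}^{\lambda_{\bar t}}\,\bar t=a_{\iota(t)}^{\lambda_t}.
\]
A \emph{path word} from $v_0$ to $v_n$ is a word $a_{v_0}^{e_0}t_1a_{v_1}^{e_1}\cdots t_na_{v_n}^{e_n}$ with $\iota(t_j)=v_{j-1}$ and $\tau(t_j)=v_j$, and it is \emph{closed} if $v_0=v_n$. Its inverse is the reversed path word with $\bar t_j$ and $-e_j$. For a base vertex $v_0$, the elements of $\mathcal F$ represented by closed path words at $v_0$ form a subgroup $G$, the fundamental group of this graph of infinite cyclic groups; such $G$ is a \emph{generalized Baumslag--Solitar group}. It is generated by the finitely many elements $h_va_vh_v^{-1}$ and $h_{\iota(t)}th_{\tau(t)}^{-1}$, where $h_v$ is a chosen edge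 path from $v_0$ to $v$ and $h_{v_0}$ is empty, since inserting $h_v^{-1}h_v$ at each vertex writes a closed path word as a product of these. The assignment $\mu(t)=\lambda_t/\lambda_{\bar t}$, $\mu(a_v)=1$ respects the relations and defines a homomorphism $\mathcal F\to\mathbb Q^*$, whose restriction to $G$ is the \emph{modular homomorphism}. One vertex with one loop $t$, $\lambda_{\bar t}=p$ and $\lambda_t=q$ gives $BS(p,q)$, and there $|\mu(G)|$ is generated by $|q/p|$.

A \emph{pinch} is now a subword $t\,a_{\tau(t)}^M\,\bar t$ with $\lambda_{\bar t}\mid M$; it equals $a_{\iota(t)}^{\mu(t)M}$. Britton's lemma is replaced by the normal form theorem for graphs of groups \cite[I.5.2, Theorem 11]{Serre}: each $a_v$ has infinite order in $\mathcal F$, and a closed path word with at least one edge letter and no pinch does not represent $1$.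

\begin{proof}[Proof of Theorem~\ref{thm:gbs}]
Let $R$ generate $|\mu(G)|$; it can be computed from the values of $|\mu|$ on the generators above. Represent each generator of $G$ by a closed path word at $v_0$, so that the input words become closed path words at $v_0$. By Theorem~\ref{thm:tree} it suffices to repeat Section~\ref{sec:reduction}, with edge letters in place of $t$-letters, and to obtain tree systems over $R$. We go through the steps.

\emph{Blocks.} As in Lemma~\ref{lem:cyclic}, remove pinches and rotate the initial power of $a_v$ to the end, reaching $a_v^c$ or $u=t_1a^{e_1}\cdots t_na^{e_n}$, closed at some vertex $v$. If $t_na^{e_n}t_1$ is a pinch, then $t_1=\bar t_n$ and hence $n\ge2$, and conjugation by the path word $t_na^{e_n}$ gives a closed path word at $\iota(t_n)$ with a pinch. In the end $w_i=h_iu_ih_i^{-1}$, where $h_i$ is a path word from $v_0$ to a vertex $v_i$ and $u_i$ is closed at $v_i$ and either a power of $a_{v_i}$ or such that no $u_i^x$ contains a pinch. The word $W$ is then a closed path word at $v_0$ for all values of the exponents. The function $\varepsilon_B(j)$ is replaced by the edge letter $t_B(j)$ at position $j$ of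 $B$.

\emph{Matchings.} A pair with left letter $t$ is good if its right letter is $\bar t$ and its inner word, a closed path word at $\tau(t)$, represents $a_{\tau(t)}^M$ with $\lambda_{\bar t}\mid M$. A closed path word $V$ at $v$ represents an element of $\langle a_v\rangle$ if and only if it has a good matching. The proof of Lemma~\ref{lem:matching} applies, because $Va_v^{-g}$ is again a closed path word with the same edge letters, and replacing a pinch by the equal power keeps a path word. If the pairs directly nested in a pair $(t,\bar t)$ have the form $(t',\bar t')$, then all powers directly inside it are powers of the same element $a_{\tau(t)}$, so exponents add as before.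

\emph{Bands.} Section~\ref{sub:bands} uses only that blocks contain no pinch. In Section~\ref{sub:bandmap} put $t_s=t_B(i_b-s)$, replace $r^{\varepsilon_s}$ by $\mu(t_s)$, and let the domain of $C_s$ and $A_s$ be $\lambda_{\bar t_s}\mathbb Z$ if $t_{B'}(j_b+s)=\bar t_s$ and empty otherwise. For a long arc, $B=u_i^{x_i}$ is hyperbolic, and the letters $t_0,\dots,t_{P-1}$ run $P/n(B)$ times through the edge letters of $u_i$. So $T_b$ has slope $\mu(u_i)^{P/n(B)}$. Now $\mu(u_i)=\mu(w_i)\in\mu(G)$ because $\mathbb Q^*$ is abelian, and $P/n(B)$ is even. The slope is therefore a positive number in $|\mu(G)|$, hence an integer power of $R$. Section~\ref{sub:branchsystem} then produces tree systems over $R$.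
\end{proof}

Cyclicity is used only to make the slopes of all free edges powers of one number. Without it, a prime $\ell$ could have valuation zero on one slope and nonzero valuation on another. Centers built from the first slope would then be compared at radii that vary with the exponent of the second, which is the situation of Remark~\ref{rem:admissible}.

\section{Repeated variables}\label{sec:repeated}

\begin{proof}[Proof of Proposition~\ref{prop:repeated}(i)]
Let $|p|=|q|$, so $R=1$. Consider first equation \eqref{eq:main}, whose exponents are distinct. In Section~\ref{sub:branchsystem} case (c) does not occur, so the tree system of a branch has only fixed edges and its solutions $k\in\mathbb N^I$ form a Presburger set. By Sections~\ref{sub:bands} and~\ref{sub:branchsystem}, $x\in\mathbb N^k$ solves \eqref{eq:main} if and only if, for some surviving branch, there are a solution $k$ of its tree system and numbers $y_b$ with the following properties: $x_i=k_i$ for the nontrivial elliptic powers; $x_i=0$ for $i\in Z$; the equations \eqref{eq:fill} hold; and $y_b=0$ for short arcs, $y_b=1$ in case (a), $y_b-1$ is the unknown at $b^+$ in case (b) with $\beta\ne0$,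 and $y_b\ge1$ in case (b) with $\beta=0$. The exponents of the trivial powers are unconstrained. This is a Presburger formula $\Psi(x_1,\dots,x_k)$. The solution set of the equation with exponents $x_{\nu(1)},\dots,x_{\nu(k)}$ is defined by $\Psi(x_{\nu(1)},\dots,x_{\nu(k)})$, so it is effectively semilinear, and a finite system is solvable if and only if the conjunction of these formulas is satisfiable.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:repeated}(ii)]
Exchanging $t$ and $t^{-1}$ exchanges $p$ and $q$, so let $p\mid q$. Put $A=a^p$, $s=t^2$ and $Q=(q/p)^2\ge4$. From $tA^yt^{-1}=a^{qy}=A^{(q/p)y}$ we get $s^xA^ys^{-x}=A^{Q^xy}$. Since $A$ has infinite order, for $x,y,z\in\mathbb N$,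
\begin{align*}
s^xA^y(s^{-1})^x(A^{-1})^z=1&\iff z=Q^xy,\\
A^xA^y(A^{-1})^z=1&\iff x+y=z,\\
A^xA^{-1}=1&\iff x=1 .
\end{align*}
So any existentially quantified conjunction of relations of these three kinds translates into a finite system of exponent equations, with auxiliary variables for intermediate terms; $x=0$ is $x+x=x$, and $x\le z$ is $\exists y\,(x+y=z)$. It remains to express multiplication.

The tool is the geometric sum. Let $n\ge1$, and write $m=in+j$ with $0\le j<n$. Then $Q^m-1\equiv Q^j-1\pmod{Q^n-1}$ and $0\le Q^j-1<Q^n-1$, so $Q^n-1$ divides $Q^m-1$ if and only if $n\mid m$. In that case the quotient is $w=\sum_{0\le i'<m/n}Q^{i'n}$, which satisfies $w\ge m/n$ and $w\equiv m/n\pmod{Q^n-1}$. Let $\operatorname{Mul}(d,n,m)$ say that $n\ge1$, $d+2\le Q^n$, $m+2\le Q^n$, and that there are $w,u\in\mathbb N$ with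
\[
Q^m-1=w(Q^n-1)\qquad\text{and}\qquad w=d+u(Q^n-1).
\]
These two equations can be written as $Q^m\cdot1+w=Q^nw+1$ and $w+u=d+Q^nu$, so $\operatorname{Mul}$ is expressible. If $\operatorname{Mul}(d,n,m)$ holds, then $n\mid m$ and $d\equiv m/n\pmod{Q^n-1}$, while $d$ and $m/n$ both lie in $\{0,\dots,Q^n-2\}$; hence $m=dn$. Conversely, if $m=dn$ and the three inequalities hold, then $w-d$ is a nonnegative multiple of $Q^n-1$, so $\operatorname{Mul}(d,n,m)$ holds. The inequalities are removed by taking a difference:
\[
z=xy\iff\exists N,m_1,m_2:\ \operatorname{Mul}(x,N,m_1)\wedge\operatorname{Mul}(x,N+y,m_2)\wedge m_2=m_1+z .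
\]
The right side gives $z=x(N+y)-xN=xy$. Conversely, if $z=xy$, take $N\ge1$ so large that $x(N+y)+2\le Q^N$, and put $m_1=xN$, $m_2=x(N+y)$; all inequalities hold because $x\le xN\le x(N+y)$ and $Q^N\le Q^{N+y}$.

A polynomial equation with integer coefficients can be written as an equality of two polynomials with coefficients in $\mathbb N$, and such an equality is an existentially quantified conjunction of relations $x+y=z$, $xy=z$, $x=1$, $x=0$. Thus its solvability over $\mathbb N$ reduces to the solvability of a finite system of exponent equations over $BS(p,q)$, and the MRDP theorem gives undecidability.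
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHMV}
Bruy\`ere, Hansel, Michaux and Villemaire, \emph{Logic and $p$-recognizable sets of integers}, 1994.

\bibitem{Buchi}
B\"uchi, 1960.

\bibitem{DT}
Dudkin and Treyer, 2018.

\bibitem{KP}
\emph{Knapsack and the power word problem in solvable Baumslag--Solitar groups}, \texttt{http://mcaomsk.oscsbras.ru/files/204.pdf}.

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
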